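\title{The real pair $(c_0,\ell_1)$ fails the Bishop--Phelps--Bollob\'as property for operators}

\begin{abstract}
We prove that, over the real field, the pair $(c_0,\ell_1)$ does not have the Bishop--Phelps--Bollob\'as property for operators. For all $\varepsilon\in(0,1)$ and $\eta>0$ we construct a norm-one operator $T$ with $\|Te_0\|>1-\eta$ that is at distance at least $\varepsilon$ from every norm-one operator attaining its norm within $\varepsilon$ of $e_0$. The operator is a finite matrix, obtained by sampling a low-degree truncation of the noise kernel of the discrete cube at polynomially many random points. The same matrices show that the real pair $(C_0(L),L_1(\mu))$ fails the property when $L$ is infinite and $L_1(\mu)$ is infinite-dimensional; by two published positive results, these are the only cases in which it fails.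
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $X$ and $Y$ are real Banach spaces, $B_X$ and $S_X$ are the closed unit ball and the unit sphere of $X$, and $\mathcal L(X,Y)$ is the space of bounded linear operators from $X$ to $Y$ with the operator norm.

\begin{definition}\label{def:bpb}
The pair $(X,Y)$ has the \emph{Bishop--Phelps--Bollob\'as property for operators} (BPBp) if for every $\varepsilon>0$ there is $\eta=\eta(\varepsilon)>0$ such that, whenever $T\in S_{\mathcal L(X,Y)}$ and $x_0\in S_X$ satisfy $\|Tx_0\|>1-\eta$, there are $S\in S_{\mathcal L(X,Y)}$ and $x_1\in S_X$ with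
\[
\|Sx_1\|=1,\qquad \|x_1-x_0\|<\varepsilon,\qquad \|S-T\|<\varepsilon .
\]
\end{definition}

In words: if an operator almost attains its norm at a point, then a nearby operator attains its norm at a nearby point, and how near depends only on how well the norm was almost attained. We are interested in $X=c_0$, the real null sequences with the supremum norm, and $Y=\ell_1$, the real absolutely summable sequences with $\|y\|=\sum_j|y_j|$. We index the coordinates of $c_0$ by $0,1,2,\dots$ and write $e_0,e_1,\dots$ for the unit vectors.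

\begin{example}\label{ex:functional}
The pair $(c_0,\mathbb R)$ has the BPBp, with $\eta(\varepsilon)=\varepsilon^2/2$ for $\varepsilon\in(0,1)$. Let $a\in S_{\ell_1}=S_{c_0^*}$ and $x_0\in S_{c_0}$ satisfy $|\langle a,x_0\rangle|>1-\eta$; replacing $a$ by $-a$, assume $\langle a,x_0\rangle>0$. Let $J$ be the finite set of $i$ with $a_i\neq0$ and $\operatorname{sgn}(a_i)x_0(i)>1-\varepsilon$, and let $m=\sum_{i\notin J}|a_i|$. Then
\[
\varepsilon m\le\sum_i|a_i|\bigl(1-\operatorname{sgn}(a_i)x_0(i)\bigr)=1-\langle a,x_0\rangle<\eta .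
\]
Let $b=a\mathbf 1_J/(1-m)$, and let $x_1$ equal $\operatorname{sgn}(a_i)$ on $J$ and $x_0$ off $J$. Then $\|b\|=\langle b,x_1\rangle=1$, $\|x_1-x_0\|<\varepsilon$ and $\|a-b\|=2m<\varepsilon$.
\end{example}

If $X$ and $Y$ are finite-dimensional, the pair $(X,Y)$ has the BPBp by compactness: if some $\varepsilon$ admitted no $\eta$, there would be $(T_s,x_s)$ with $\|T_sx_s\|\to1$ and no attaining pair within $\varepsilon$, whereas a subsequence converges to a pair $(T,x)$ with $\|Tx\|=1$. So all the pairs $(\ell_\infty^m,\ell_1^{m'})$ have the BPBp. One may even let one of the two dimensions be infinite: $(\ell_\infty^m,\ell_1)$ has the BPBp by \cite{AD}, and $(c_0,\ell_1^{m'})$ has it by \cite{AAGM} (see Section~\ref{sec:class}). Since $c_0$ and $\ell_1$ are the closures of the unions of these finite-dimensional spaces, one is led to the following question, posed in \cite{BPB}, and to guess that the answer is yes: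
\begin{quote}
\emph{Does the pair $(c_0,\ell_1)$ have the BPBp in the real case?}
\end{quote}
The weak point of the guess is that compactness gives no control of $\eta(\varepsilon)$ as both dimensions grow. The answer is no, and no $\varepsilon\in(0,1)$ admits an $\eta$.

\begin{theorem}\label{thm:c0}
Let $\varepsilon_1,\varepsilon_2\in(0,1)$ and $\eta>0$. In the real case there are $T\in S_{\mathcal L(c_0,\ell_1)}$ and $x_0\in S_{c_0}$ with $\|Tx_0\|>1-\eta$ such that no $S\in S_{\mathcal L(c_0,\ell_1)}$ and $x_1\in S_{c_0}$ satisfy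
\[
\|Sx_1\|=1,\qquad\|x_1-x_0\|<\varepsilon_1,\qquad\|S-T\|<\varepsilon_2 .
\]
In particular, the real pair $(c_0,\ell_1)$ fails the BPBp.
\end{theorem}

For any pair $(X,Y)$, call $(T,x_0)\in S_{\mathcal L(X,Y)}\times S_X$ an \emph{$(\varepsilon_1,\varepsilon_2,\eta)$-witness} if $\|Tx_0\|>1-\eta$ and no $(S,x_1)\in S_{\mathcal L(X,Y)}\times S_X$ satisfies the three displayed conditions. An $(\varepsilon,\varepsilon,\eta)$-witness shows that $\eta$ cannot serve as $\eta(\varepsilon)$. For a locally compact Hausdorff space $L$, let $C_0(L)$ be the space of real continuous functions on $L$ vanishing at infinity, with the supremum norm.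

\begin{theorem}\label{thm:general}
Let $L$ be an infinite locally compact Hausdorff space and let $L_1(\mu)$ be an infinite-dimensional real $L_1$-space. For all $\varepsilon_1,\varepsilon_2\in(0,1)$ and $\eta>0$ the pair $(C_0(L),L_1(\mu))$ has an $(\varepsilon_1,\varepsilon_2,\eta)$-witness. In particular, it fails the BPBp.
\end{theorem}

\begin{corollary}\label{cor:uniform}
For every $\varepsilon\in(0,1)$ there is no $\eta(\varepsilon)>0$ valid in Definition~\ref{def:bpb} for all the real pairs $(\ell_\infty^m,\ell_1^{m'})$ simultaneously.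
\end{corollary}

\begin{corollary}\label{cor:class}
Let $L\ne\emptyset$ be a locally compact Hausdorff space and let $L_1(\mu)\neq\{0\}$ be a real $L_1$-space. Then $(C_0(L),L_1(\mu))$ has the BPBp if and only if $L$ is finite or $\dim L_1(\mu)<\infty$.
\end{corollary}

Only the ``if'' part of Corollary~\ref{cor:class} depends on \cite{AAGM} and \cite{AD}.

Section~\ref{sec:rigid} describes the operators that attain their norm near $e_0$. Section~\ref{sec:reduction} reduces the theorems to the existence of certain finite matrices, after working out the $2\times2$ case. Sections \ref{sec:noise} and~\ref{sec:sampling} construct the matrices, and Section~\ref{sec:class} proves Corollary~\ref{cor:class}.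

\section{Operators attaining their norm near a peak}\label{sec:rigid}

We work at once with $C_0(L)$ and $L_1(\mu)$; the reader may take $L=\{0,1,2,\dots\}$ discrete and $\mu$ counting measure, which gives $c_0$ and $\ell_1$. The substitute for the unit vectors is the following. A \emph{system of peaks} consists of points $t_0,\dots,t_n\in L$ and functions $g_0,\dots,g_n\in C_0(L)$ with
\[
0\le g_i\le1,\qquad g_i(t_i)=1,\qquad g_ig_{i'}=0\quad(i\neq i').
\]
Then $g_i(t_{i'})=0$ for $i\ne i'$, and at each point of $L$ at most one $g_i$ is nonzero. Any $n+1$ distinct points carry a system of peaks: separate them by pairwise disjoint open sets $O_i$, and use Urysohn's lemma for locally compact Hausdorff spaces to find a continuous $g_i\colon L\to[0,1]$ with compact support in $O_i$ and $g_i(t_i)=1$. In $c_0$ take $t_i=i$ and $g_i=e_i$.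

Everything rests on an identity for real numbers $a,b$:
\begin{equation}\label{eq:max}
\tfrac12\bigl(|a+b|+|a-b|\bigr)=\max(|a|,|b|).
\end{equation}

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $(t_i,g_i)_{i=0}^n$ be a system of peaks and let $\varepsilon_1\in(0,1)$. Suppose $S\in S_{\mathcal L(C_0(L),L_1(\mu))}$ and $f_1\in S_{C_0(L)}$ satisfy $\|Sf_1\|=1$ and $\|f_1-g_0\|<\varepsilon_1$. Then
\[
\sum_{i=1}^n\|Sg_i\|\le\frac1{1-\varepsilon_1}.
\]
\end{lemma}

\begin{proof}
For $\theta\in\{-1,1\}^n$ let $g^\theta=\sum_{i=1}^n\theta_ig_i$. At a point $t$ with $g^\theta(t)\ne0$ we have $g_0(t)=0$, hence $|f_1(t)|<\varepsilon_1$, and $|g^\theta(t)|\le1$. Therefore $f_1\pm(1-\varepsilon_1)g^\theta\in B_{C_0(L)}$. With $w=Sf_1$ and $z^\theta=(1-\varepsilon_1)Sg^\theta$, identity \eqref{eq:max} gives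
\[
\int\max(|w|,|z^\theta|)\,d\mu=\tfrac12\bigl(\|w+z^\theta\|+\|w-z^\theta\|\bigr)\le1=\int|w|\,d\mu ,
\]
which forces $|z^\theta|\le|w|$ almost everywhere. Off a null set this holds for all $2^n$ sign vectors at once, and $\max_\theta|z^\theta|=(1-\varepsilon_1)\sum_{i=1}^n|Sg_i|$ pointwise. Integrate $(1-\varepsilon_1)\sum_{i=1}^n|Sg_i|\le|w|$.
\end{proof}

For $S\colon c_0\to\ell_1$ the lemma bounds the sum of the absolute values of \emph{all} matrix entries in the columns $Se_1,\dots,Se_n$, independently of $n$. This is far more than $\|S\|\le1$ gives, which is only $\|\sum_i\theta_iSe_i\|\le1$ for each choice of signs.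

Now run the same computation for an operator $T$ of norm one that only satisfies $\|Tg_0\|>1-\eta$. With $w=Tg_0$ and $z^\theta=Tg^\theta$ we have $\max(|w|,|z^\theta|)=|w|+(|z^\theta|-|w|)^+$, where $s^+=\max(s,0)$, and we get
\[
\int\bigl(|z^\theta|-|w|\bigr)^+d\mu<\eta\qquad\text{for each }\theta .
\]
So $|z^\theta|$ may overshoot $|w|$ by a small total amount, \emph{on a set that depends on $\theta$}. There are $2^n$ sign vectors, so this gives no bound on $\max_\theta|z^\theta|=\sum_i|Tg_i|$ that is independent of $n$. The counterexample lives in this gap.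

\section{Reduction to finite matrices}\label{sec:reduction}

We need an operator $T$ that uses the gap, and a proof that $T$ is far from \emph{every} operator $S$ as in Lemma~\ref{lem:rigid}. For the second task we use duality: a linear functional $\Phi$ on operators with $|\Phi(W)|\le\|W\|$ gives $\|T-S\|\ge\Phi(T)-\Phi(S)$. For matrices $W=(W_{ji})$ from $\ell_\infty^n$ to $\ell_1^{n'}$ and sign vectors $\alpha,\beta$, the functional $W\mapsto\sum_{i,j}\alpha_i\beta_jW_{ji}=\langle\beta,W\alpha\rangle$ has this property, and so has any average of such functionals. If the averaged coefficients are all small, then the lemma makes $\Phi(S)$ small.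

\begin{example}[The $2\times2$ case]\label{ex:H}
Let $H=\begin{pmatrix}1&1\\1&-1\end{pmatrix}$, $\kappa>0$ and $c=\frac12+\kappa$. Label the coordinates of $\ell_1^4$ by $1+,1-,2+,2-$, and define $T_0\colon\ell_\infty^3\to\ell_1^4$ by
\[
T_0(t,y_1,y_2)=\tfrac14\bigl(t+c(y_1+y_2),\ t-c(y_1+y_2),\ t+c(y_1-y_2),\ t-c(y_1-y_2)\bigr).
\]
By \eqref{eq:max},
\[
\|T_0(t,y_1,y_2)\|=\tfrac12\max\bigl(|t|,c|y_1+y_2|\bigr)+\tfrac12\max\bigl(|t|,c|y_1-y_2|\bigr).
\]
This convex function is largest at a vertex of the cube, where one of $y_1\pm y_2$ is $0$ and the other is $\pm2$. Hence $\|T_0\|=c+\frac12=1+\kappa$, while $\|T_0e_0\|=1$. The overshoot sits in the first pair of coordinates if $y_1=y_2$ and in the second pair if $y_1=-y_2$.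

Changing the sign of one entry of $H$ gives a sign matrix of rank one, that is, of the form $(\alpha_i\beta_j)$, and the average of these four matrices is $H/2$. So
\[
\Phi(W)=\tfrac12\sum_{i,j=1}^2H_{ij}\bigl((We_i)_{j+}-(We_i)_{j-}\bigr)
\]
satisfies $|\Phi(W)|\le\|W\|$. Since $(T_0e_i)_{j\pm}=\pm cH_{ij}/4$, we get $\Phi(T_0)=c$. If $\|S\|=\|Se_0\|=1$, Lemma~\ref{lem:rigid} with $\varepsilon_1\to0$ gives $\Phi(S)\le\frac12(\|Se_1\|+\|Se_2\|)\le\frac12$. For $T=T_0/(1+\kappa)$ we conclude
\[
\|T-S\|\ge\frac{\frac12+\kappa}{1+\kappa}-\frac12=\frac{\kappa}{2(1+\kappa)} .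
\]
\end{example}

The example shows three quantities at work: the overshoot $\kappa$, the size $\frac12$ of the coefficients of $\Phi$, and the value $\Phi(T_0)$. The lower bound tends to $0$ with $\kappa$, as compactness demands in fixed dimension. What we need are larger matrices for which the first two quantities tend to $0$ and the third does not. Put
\[
\psi(s)=(|s|-1)^+\qquad(s\in\mathbb R).
\]
This function is $1$-Lipschitz, $\psi(0)=0$, $\max(1,|s|)=1+\psi(s)$, and $\psi(a+b)\le|b|$ when $|a|\le1$.

\begin{proposition}\label{prop:matrix}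
Let $\rho,\kappa,\delta\in(0,1)$. There are $r,n\in\mathbb N$, points $u_1,\dots,u_n,v_1,\dots,v_n\in\{-1,1\}^r$ and a real matrix $(b_{ij})_{i,j=1}^n$ such that, with
\[
(Ry)_j=\frac1n\sum_{i=1}^ny_ib_{ij}\quad(y\in\mathbb R^n),\qquad\varphi_{ij}=\frac1r\langle u_i,v_j\rangle=\frac1r\sum_{l=1}^ru_i(l)v_j(l),
\]
the following hold:
\begin{itemize}
\item[(a)] $\frac1n\sum_{j=1}^n\psi\bigl((Ry)_j\bigr)\le\kappa$ for all $y\in[-1,1]^n$;
\item[(b)] $|\varphi_{ij}|\le\delta$ for all $i,j$;
\item[(c)] $\frac1{n^2}\sum_{i,j=1}^nb_{ij}\varphi_{ij}\ge\rho-\delta$.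
\end{itemize}
\end{proposition}

The form of $\varphi_{ij}$ says exactly that $(\varphi_{ij})$ is an average of $r$ sign matrices of rank one. Conditions (b) and (c) force $\frac1{n^2}\sum|b_{ij}|\ge(\rho-\delta)/\delta$, which is large, while (a) says that $R$ maps each point of the cube almost into the cube. We prove Proposition~\ref{prop:matrix} in Section~\ref{sec:sampling}, and first derive the theorems.

\begin{proposition}\label{prop:witness}
Let $\varepsilon_1,\varepsilon_2\in(0,1)$ and $\eta>0$. There is $n\in\mathbb N$ such that $(C_0(L),L_1(\mu))$ has an $(\varepsilon_1,\varepsilon_2,\eta)$-witness whenever the locally compact Hausdorff space $L$ has at least $n+1$ points and there are $2n$ pairwise disjoint sets of finite positive $\mu$-measure.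
\end{proposition}

\begin{proof}
Choose $\rho\in(\varepsilon_2,1)$, and then $\kappa,\delta\in(0,1)$ so small that $\kappa<\eta$, $\delta<\rho$ and
\begin{equation}\label{eq:choice}
\frac{\rho-\delta}{1+\kappa}-\frac\delta{1-\varepsilon_1}\ge\varepsilon_2 ;
\end{equation}
this is possible because the left side tends to $\rho$ as $\kappa,\delta\to0$. Take the objects of Proposition~\ref{prop:matrix}, a system of peaks $(t_i,g_i)_{i=0}^n$, and pairwise disjoint sets $A_1^+,A_1^-,\dots,A_n^+,A_n^-$ of finite positive measure. Put $a_j^\pm=\mathbf 1_{A_j^\pm}/\mu(A_j^\pm)$ and $h_j=\mathbf 1_{A_j^+}-\mathbf 1_{A_j^-}$.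

\emph{The operator.} As in Example~\ref{ex:H}, each coordinate of $Ry$ is used twice, with opposite signs, so that \eqref{eq:max} applies. For $f\in C_0(L)$ let $t=f(t_0)$, $y=(f(t_1),\dots,f(t_n))$ and
\[
T_0f=\frac1{2n}\sum_{j=1}^n\Bigl[\bigl(t+(Ry)_j\bigr)a_j^++\bigl(t-(Ry)_j\bigr)a_j^-\Bigr].
\]
The $a_j^\pm$ are disjointly supported and of norm one, so for $\|f\|\le1$ identity \eqref{eq:max} and (a) give
\[
\|T_0f\|=\frac1n\sum_{j=1}^n\max\bigl(|t|,|(Ry)_j|\bigr)\le1+\frac1n\sum_{j=1}^n\psi\bigl((Ry)_j\bigr)\le1+\kappa .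
\]
For $f=g_0$ we have $t=1$ and $y=0$, so $\|T_0g_0\|=1$. Thus $1\le\|T_0\|\le1+\kappa$, and $T=T_0/\|T_0\|$ satisfies $\|Tg_0\|\ge\frac1{1+\kappa}\ge1-\kappa>1-\eta$.

\emph{The functional.} For $W\in\mathcal L(C_0(L),L_1(\mu))$ let
\[
\Phi(W)=\sum_{i,j=1}^n\varphi_{ij}\int h_j\,Wg_i\,d\mu=\frac1r\sum_{l=1}^r\int\Bigl(\sum_{j=1}^nv_j(l)h_j\Bigr)\,W\Bigl(\sum_{i=1}^nu_i(l)g_i\Bigr)d\mu .
\]
For each $l$ the functions $\sum_jv_j(l)h_j$ and $\sum_iu_i(l)g_i$ are bounded by $1$ in absolute value, so the second expression gives $|\Phi(W)|\le\|W\|$. For $i\ge1$ we have $T_0g_i=\frac1{2n^2}\sum_jb_{ij}(a_j^+-a_j^-)$, and $\int h_j(a_{j'}^+-a_{j'}^-)\,d\mu$ equals $2$ if $j=j'$ and $0$ otherwise. Hence $\Phi(T_0)=\frac1{n^2}\sum_{i,j}\varphi_{ij}b_{ij}\ge\rho-\delta>0$ by (c), and $\Phi(T)\ge\frac{\rho-\delta}{1+\kappa}$.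

\emph{The distance.} Suppose $\|S\|=\|f_1\|=\|Sf_1\|=1$ and $\|f_1-g_0\|<\varepsilon_1$. By (b), $|\sum_j\varphi_{ij}h_j|\le\delta$ for each $i$, so the first expression for $\Phi$ and Lemma~\ref{lem:rigid} give $\Phi(S)\le\delta\sum_{i=1}^n\|Sg_i\|\le\frac\delta{1-\varepsilon_1}$. By \eqref{eq:choice}, $\|T-S\|\ge\Phi(T)-\Phi(S)\ge\varepsilon_2$. So $(T,g_0)$ is a witness.
\end{proof}

Theorem~\ref{thm:c0} is the case of $L=\{0,1,2,\dots\}$ discrete and counting measure on $\mathbb N$. Corollary~\ref{cor:uniform} is the case of $L=\{0,\dots,n\}$ and counting measure on $2n$ points: given $\varepsilon$ and $\eta$, the pair $(\ell_\infty^{n+1},\ell_1^{2n})$ has an $(\varepsilon,\varepsilon,\eta)$-witness. Theorem~\ref{thm:general} follows from Proposition~\ref{prop:witness} and the next lemma, which shows that the sets exist when $L_1(\mu)$ is infinite-dimensional.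

\begin{lemma}\label{lem:atoms}
Suppose the number of pairwise disjoint sets of finite positive $\mu$-measure has a finite maximum $N$. Then $L_1(\mu)$ is isometric to $\ell_1^N$. The hypothesis holds if $\dim L_1(\mu)<\infty$.
\end{lemma}

\begin{proof}
Let $A_1,\dots,A_N$ be such sets and let $\mu(B)<\infty$. By maximality $\mu(B\setminus\bigcup_jA_j)=0$, and $\mu(B\cap A_j)\in\{0,\mu(A_j)\}$, since otherwise $A_j$ splits into two sets of positive measure. So $\mathbf 1_B$ lies in the span of the $\mathbf 1_{A_j}$ in $L_1(\mu)$. This span is closed and contains the integrable simple functions, which are dense; thus it is $L_1(\mu)$, and the functions $\mathbf 1_{A_j}/\mu(A_j)$ form an isometric $\ell_1^N$-basis. The last claim holds because indicators of disjoint sets of finite positive measure are linearly independent.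
\end{proof}

\begin{remark}[The range of $\varepsilon_1$ and $\varepsilon_2$]
The assumption $\varepsilon_1<1$ is used only in Lemma~\ref{lem:rigid}. The assumption $\varepsilon_2<1$ allows the choice of $\rho$, and at $x_0=e_0$ it cannot be replaced by a bound larger than $1$: if $T\in S_{\mathcal L(c_0,\ell_1)}$ and $\|Te_0\|>1-\eta>0$, then $Sx=x(0)Te_0/\|Te_0\|$ has norm one, attains it at $e_0$, and for $x\in B_{c_0}$
\[
\|Tx-Sx\|\le|x(0)|\bigl(1-\|Te_0\|\bigr)+\|T(x-x(0)e_0)\|<1+\eta .
\]
Note also that the operator $T\colon c_0\to\ell_1$ built above depends on finitely many coordinates and so attains its norm. The obstruction concerns where the norm is attained.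
\end{remark}

\begin{remark}[Real scalars]
For complex $a,b$ the left side of \eqref{eq:max} is still at least $\max(|a|,|b|)$, but it can be larger, and the bound $\|T_0\|\le1+\kappa$ is lost. Indeed, the left side of (c) is the average over $l$ of $\frac1n\sum_jv_j(l)(Ry^l)_j$ with $y^l=(u_1(l),\dots,u_n(l))$, so $\frac1n\sum_j|(Ry^l)_j|\ge\rho-\delta$ for some $l$. Over the complex field, the formula for $T_0$ with $t=1$ and $y=\sqrt{-1}\,y^l$ gives norm $\frac1n\sum_j\sqrt{1+(Ry^l)_j^2}\ge\sqrt{1+(\rho-\delta)^2}$, by convexity and monotonicity of $s\mapsto\sqrt{1+s^2}$ on $[0,\infty)$.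
\end{remark}

\section{The noise kernel and its truncation}\label{sec:noise}

Fix $\rho\in(0,1)$. Let $Q=\{-1,1\}^r$ carry the uniform probability; $E$ and $\|\cdot\|_2$ refer to it, and $E_u$ is the mean over $u\in Q$. For $I\subseteq\{1,\dots,r\}$ the Walsh function is $\chi_I(u)=\prod_{l\in I}u(l)$. The $2^r$ Walsh functions form an orthonormal basis of $L_2(Q)$; we write $\hat f(I)=E[f\chi_I]$, so that $\|f\|_2^2=\sum_I\hat f(I)^2$. Let $\varphi(u,v)=\frac1r\langle u,v\rangle$. The \emph{noise kernel} and the \emph{noise operator} are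
\[
P(u,v)=\prod_{l=1}^r\bigl(1+\rho\,u(l)v(l)\bigr)=\sum_I\rho^{|I|}\chi_I(u)\chi_I(v),\qquad(Nf)(v)=E_uf(u)P(u,v).
\]
Since $P\ge0$ and $E_uP(u,v)=1$, we have $|Nf|\le1$ whenever $|f|\le1$.

The kernel $P$ almost proves Proposition~\ref{prop:matrix}. Let both $(u_i)$ and $(v_j)$ run through all of $Q$, and let $b_{ij}=P(u_i,v_j)$. Then $R=N$, so (a) holds with $\kappa=0$, and the left side of (c) is $E_{u,v}\varphi P=\rho$ by the computation \eqref{eq:rho} below. But (b) fails, since $\varphi(u,u)=1$. The failure is not confined to the diagonal: under the probability density $P$ on $Q\times Q$ the products $u(l)v(l)$ are independent with mean $\rho$, so $\varphi$ has mean $\rho$ and variance at most $1/r$. The mass of $P$ sits on correlated pairs.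

Under the uniform probability such pairs are rare. Hoeffding's inequality for a sum of $r$ independent random signs, applied to the signs $u(l)v(l)$, says that
\begin{equation}\label{eq:hoeff}
\operatorname{Prob}\bigl(|\varphi(u,v)|>\delta\bigr)\le2e^{-\delta^2r/2}.
\end{equation}
So a random sample of polynomially many points satisfies (b), but it misses the pairs that carry $P$. The remedy is to replace $P$ by a kernel that a sample of polynomial size represents faithfully. Fix an integer $k\ge1$ and let
\[
V=\operatorname{span}\{\chi_I:|I|\le k\},\qquad K(u,v)=\sum_{|I|\le k}\rho^{|I|}\chi_I(u)\chi_I(v),\qquad(Uf)(v)=E_uf(u)K(u,v).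
\]
Every set $I$ with $|I|\le k$ is the set of nonzero values of a sequence in $\{0,1,\dots,r\}^k$, so $d:=\dim V\le(r+1)^k$. Since $E[u(l)\chi_I(u)]$ is $1$ for $I=\{l\}$ and $0$ otherwise,
\begin{equation}\label{eq:rho}
E_{u,v}\,\varphi K=\frac1r\sum_{l=1}^r\sum_{|I|\le k}\rho^{|I|}E_u[u(l)\chi_I(u)]\,E_v[v(l)\chi_I(v)]=\rho ,
\end{equation}
and since the functions $\chi_I(u)\chi_I(v)$ are orthonormal on $Q\times Q$,
\begin{equation}\label{eq:K2}
E_{u,v}K^2=\sum_{|I|\le k}\rho^{2|I|}\le d .
\end{equation}
Truncation keeps the value $\rho$, but moves it: by the Cauchy--Schwarz inequality, \eqref{eq:hoeff} and \eqref{eq:K2}, the pairs with $|\varphi|>\delta$ contribute at most $(2de^{-\delta^2r/2})^{1/2}$ to \eqref{eq:rho}, which tends to $0$ as $r\to\infty$ for fixed $k$. The price is that $U$ may overshoot. The overshoot is small in mean, uniformly in $r$.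

\begin{lemma}\label{lem:trunc}
For all $f\in L_2(Q)$ we have $\|Uf\|_2\le\|f\|_2$. If $f_1,f_2\in L_2(Q)$ and $|f_1|\le1$, then $E\,\psi(Uf_1+Uf_2)\le\rho^{k+1}+\|f_2\|_2$.
\end{lemma}

\begin{proof}
The first claim follows from $Uf=\sum_{|I|\le k}\rho^{|I|}\hat f(I)\chi_I$. The function $f''=Nf_1-Uf_1=\sum_{|I|>k}\rho^{|I|}\hat f_1(I)\chi_I$ has $\|f''\|_2\le\rho^{k+1}\|f_1\|_2\le\rho^{k+1}$. Since $|Nf_1|\le1$, we have $\psi(Nf_1-f''+Uf_2)\le|f''|+|Uf_2|$ pointwise. Take means and use $E|f|\le\|f\|_2$.
\end{proof}

\begin{example}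
Only the terms of degree one contribute to \eqref{eq:rho}, but $k=1$ does not suffice in general. For $r\ge3$ the majority of the first three coordinates is $f(u)=\frac12\bigl(u(1)+u(2)+u(3)\bigr)-\frac12u(1)u(2)u(3)$, with values $\pm1$. For $k=1$ we get $(Uf)(v)=\frac\rho2\bigl(v(1)+v(2)+v(3)\bigr)$, which equals $\pm\frac{3\rho}2$ with probability $\frac14$; so $E\psi(Uf)=\frac14(\frac{3\rho}2-1)$ when $\rho>\frac23$, for every $r$. The cubic term repairs this: at the same points $|Nf|=\frac12(3\rho-\rho^3)\le1$.
\end{example}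

\section{Sampling}\label{sec:sampling}

Condition (a) must hold for all $y\in[-1,1]^n$, and $y$ may be chosen after the sample. So we need sample means to approximate true means uniformly over the unit ball of $V$. This is the case as soon as the sample size is much larger than $\dim V$. We use the contraction principle \cite[Theorem~4.12]{LT}: if $\epsilon_1,\dots,\epsilon_n$ are independent random signs, $\mathcal T\subset\mathbb R^n$ is bounded and $\theta\colon\mathbb R\to\mathbb R$ is $1$-Lipschitz with $\theta(0)=0$, then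
\[
\mathbb E\sup_{s\in\mathcal T}\Bigl|\sum_{i=1}^n\epsilon_i\theta(s_i)\Bigr|\le2\,\mathbb E\sup_{s\in\mathcal T}\Bigl|\sum_{i=1}^n\epsilon_is_i\Bigr| .
\]
Here and below $\mathbb E$ is the expectation over the random signs and sample points.

\begin{lemma}\label{lem:ulln}
Let $z_1,\dots,z_n$ be independent and uniform in $Q$, let $\theta$ be $1$-Lipschitz with $\theta(0)=0$, let $\beta>0$ and $V_\beta=\{p\in V:\|p\|_2\le\beta\}$. Then
\[
\mathbb E\sup_{p\in V_\beta}\Bigl|\frac1n\sum_{i=1}^n\theta(p(z_i))-E\theta(p)\Bigr|\le4\beta\sqrt{d/n}.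
\]
\end{lemma}

\begin{proof}
Let $z_1',\dots,z_n'$ be an independent copy of the sample and let $\epsilon_i$ be independent signs. Write $E\theta(p)$ as the expectation of $\frac1n\sum_i\theta(p(z_i'))$ and move this expectation outside the supremum; the left side is then at most $\mathbb E\sup_p|\frac1n\sum_i[\theta(p(z_i))-\theta(p(z_i'))]|$. Exchanging $z_i$ and $z_i'$ preserves the joint law and changes the sign of the $i$th term, so the $i$th term may be multiplied by $\epsilon_i$. By the triangle inequality the left side is at most $2\,\mathbb E\sup_p|\frac1n\sum_i\epsilon_i\theta(p(z_i))|$. For fixed $z_i$ the set $\{(p(z_1),\dots,p(z_n)):p\in V_\beta\}$ is bounded, so the contraction principle bounds this by $4\,\mathbb E\sup_p|\frac1n\sum_i\epsilon_ip(z_i)|$.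

Let $\xi_I=\frac1n\sum_i\epsilon_i\chi_I(z_i)$ for $|I|\le k$. Then $\frac1n\sum_i\epsilon_ip(z_i)=\sum_I\hat p(I)\xi_I$, whose supremum in absolute value over $V_\beta$ is $\beta(\sum_I\xi_I^2)^{1/2}$. Since $|\chi_I|=1$ we have $\mathbb E\xi_I^2=1/n$, so $\mathbb E(\sum_I\xi_I^2)^{1/2}\le\sqrt{d/n}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:matrix}]
Put $\tau=\kappa/3$ and fix $k\ge1$ with $\rho^{k+1}\le\tau$. The degree $k$ depends only on $\rho$ and $\kappa$; it stays fixed while $r\to\infty$. Let $n=(r+1)^{k+1}$, so that $n$ is polynomial in $r$ and $d/n\le1/(r+1)$.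

\emph{Choice of the sample.} Let $u_1,\dots,u_n,v_1,\dots,v_n$ be independent and uniform in $Q$, and consider four events:
\begin{itemize}
\item[$\mathcal E_1$:] $\frac1n\sum_i|p(u_i)|\le E|p|+\tau\|p\|_2$ for all $p\in V$;
\item[$\mathcal E_2$:] $\frac1n\sum_j\psi(p(v_j))\le E\psi(p)+\tau$ for all $p\in V$ with $\|p\|_2\le2$;
\item[$\mathcal E_3$:] $|\varphi(u_i,v_j)|\le\delta$ for all $i,j$;
\item[$\mathcal E_4$:] $\Theta:=\frac1{n^2}\sum_{i,j}\varphi(u_i,v_j)K(u_i,v_j)\ge\rho-\delta$.
\end{itemize}
By homogeneity, $\mathcal E_1$ needs to be tested only for $\|p\|_2\le1$; Lemma~\ref{lem:ulln} with $\theta=|\cdot|$, $\beta=1$ and Markov's inequality show that it fails with probability at most $4\sqrt{d/n}/\tau$. With $\theta=\psi$, $\beta=2$, the event $\mathcal E_2$ fails with probability at most $8\sqrt{d/n}/\tau$. By \eqref{eq:hoeff} and a union bound, $\mathcal E_3$ fails with probability at most $2n^2e^{-\delta^2r/2}$.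

For $\mathcal E_4$ let $Z_{ij}=\varphi(u_i,v_j)K(u_i,v_j)$. Then $\mathbb EZ_{ij}=\rho$ by \eqref{eq:rho}, and $\operatorname{Var}Z_{ij}\le d$ by $|\varphi|\le1$ and \eqref{eq:K2}. The $Z_{ij}$ are pairwise independent. Indeed, $\varphi(u,v)$ and $K(u,v)$ are functions of the coordinatewise product $uv\in Q$. If $j\ne j'$, then conditionally on $u_i,u_{i'}$ (where $i=i'$ is allowed) the pair $(u_iv_j,u_{i'}v_{j'})$ is uniform on $Q\times Q$, hence it is so unconditionally; if $i\neq i'$, condition on $v_j,v_{j'}$ instead. Thus $\operatorname{Var}\Theta\le d/n^2$, and by Chebyshev's inequality $\mathcal E_4$ fails with probability at most $d/(n^2\delta^2)$.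

All four bounds tend to $0$ as $r\to\infty$. Fix $r$ large and a sample for which the four events hold, and put $b_{ij}=K(u_i,v_j)$. Then (b) is $\mathcal E_3$ and (c) is $\mathcal E_4$.

\emph{Proof of} (a). Let $y\in[-1,1]^n$ and $g(v)=\frac1n\sum_iy_iK(u_i,v)$, so that $g\in V$ and $(Ry)_j=g(v_j)$. We want to apply Lemma~\ref{lem:trunc}. One has $g=Uf$ for $f=\frac{2^r}n\sum_iy_i\mathbf 1_{\{u_i\}}$, but this $f$ is not bounded by $1$. However, $K(\cdot,v)\in V$, so $Uf$ depends only on the functional that $f$ induces on $V$, namely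
\[
\lambda(p)=\frac1n\sum_{i=1}^ny_ip(u_i)\qquad(p\in V),
\]
and we may look for a better representative. By $\mathcal E_1$, $|\lambda(p)|\le E|p|+\tau\|p\|_2$. The right side is the norm of $(p,\tau p)$ in $L_1(Q)\oplus_1L_2(Q)$, whose dual is $L_\infty(Q)\oplus_\infty L_2(Q)$. Extend the functional $(p,\tau p)\mapsto\lambda(p)$ by the Hahn--Banach theorem. This gives $f_1,h$ with $|f_1|\le1$, $\|h\|_2\le1$ and $\lambda(p)=E[pf_1]+\tau E[ph]$ on $V$. With $f_2=\tau h$,
\[
g(v)=\lambda\bigl(K(\cdot,v)\bigr)=(Uf_1)(v)+(Uf_2)(v).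
\]
Lemma~\ref{lem:trunc} yields $E\psi(g)\le\rho^{k+1}+\tau\le2\tau$ and $\|g\|_2\le1+\tau\le2$. Now $\mathcal E_2$ carries the bound from the cube to the sample: $\frac1n\sum_j\psi(g(v_j))\le3\tau=\kappa$.
\end{proof}

\section{The classification}\label{sec:class}

A Banach space $Y$ has Lindenstrauss' \emph{property $\beta$} if there are families $(y_\alpha)\subset S_Y$, $(y_\alpha^*)\subset S_{Y^*}$ and a number $\sigma\in[0,1)$ such that $y^*_\alpha(y_\alpha)=1$ for all $\alpha$, $|y_\gamma^*(y_\alpha)|\le\sigma$ for $\alpha\ne\gamma$, and $\|y\|=\sup_\alpha|y_\alpha^*(y)|$ for all $y\in Y$.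

\begin{proof}[Proof of Corollary~\ref{cor:class}]
If $L$ is infinite and $\dim L_1(\mu)=\infty$, the BPBp fails by Theorem~\ref{thm:general}.

If $L$ has $m<\infty$ points, then $C_0(L)=\ell_\infty^m$, and $(\ell_\infty^m,L_1(\mu))$ has the BPBp by \cite{AD}.

If $\dim L_1(\mu)<\infty$, then $L_1(\mu)$ is isometric to some $\ell_1^N$ with $N\ge1$ by Lemma~\ref{lem:atoms}. By \cite{AAGM}, $(X,Y)$ has the BPBp for every $X$ when $Y$ has property $\beta$, so it suffices to check this property for $\ell_1^N$. Choose one representative $y_\alpha^*$ from each pair of opposite sign vectors in $\{-1,1\}^N\subset S_{\ell_\infty^N}$, and put $y_\alpha=y_\alpha^*/N\in\ell_1^N$. Then $\|y_\alpha\|=y_\alpha^*(y_\alpha)=1$, and $\|y\|=\max_\alpha|y^*_\alpha(y)|$, the maximum being attained at a sign vector matching the signs of $y$. For $\alpha\neq\gamma$ the vectors $y^*_\alpha$ and $y^*_\gamma$ agree in at least one and at most $N-1$ coordinates, so $|y_\gamma^*(y_\alpha)|\le1-\frac2N$; for $N=1$ there is only one index and nothing to check.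
\end{proof}

\begin{thebibliography}{9}

\bibitem{AAGM}
M.~D. Acosta, R.~M. Aron, D.~Garc\'ia and M.~Maestre,
\emph{The Bishop--Phelps--Bollob\'as theorem for operators},
J. Funct. Anal. 254 (2008).

\bibitem{AD}
M.~D. Acosta and J.~L. D\'avila,
\emph{A basis of $\mathbb R^n$ with good isometric properties and some applications to denseness of norm attaining operators},
J. Funct. Anal. 279 (2020).

\bibitem{LT}
Ledoux and Talagrand,
\emph{Probability in Banach Spaces}.

\bibitem{BPB}
\emph{On the Bishop--Phelps--Bollob\'as property},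
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 113359}.

\end{thebibliography}
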